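# Reduced Nil-groups in global dimension two and three

Modules are left modules unless a side is named. Rings have a unit, but we shall meet inclusions of rings that do not preserve it. "Countable" means finite or countably infinite.

## 1. Nilpotent semilinear maps over rings of global dimension at most one

A nilpotent endomorphism $\nu$ of a finite-dimensional vector space is strictly triangular in a suitable basis. If extensions count as the sum of their two ends, then $\nu$ cannot be told apart from the zero map. This lecture asks over which rings the same is true for finitely generated projective modules. Here is the precise bookkeeping.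

Let $R$ be a ring and $\alpha:R\to R$ a ring automorphism.

**Definition 1.** A map $\nu:P\to P$ of $R$-modules is *$\alpha$-linear* if it is additive and $\nu(rx)=\alpha(r)\nu(x)$ for all $r\in R$, $x\in P$. A *nil object* is a pair $(P,\nu)$ with $P$ a finitely generated projective $R$-module and $\nu:P\to P$ nilpotent and $\alpha$-linear. An *exact sequence of nil objects* is a short exact sequence of modules $0\to P_0\xrightarrow{f}P\xrightarrow{g}P_1\to0$, where $(P_0,\nu_0)$, $(P,\nu)$, $(P_1,\nu_1)$ are nil objects and $f\nu_0=\nu f$, $g\nu=\nu_1g$.

For example, let $R=k\times k$ with $\alpha(r_1,r_2)=(r_2,r_1)$, and let $P=R$, $\nu(a,b)=(b,0)$. Then $\nu((r_1,r_2)(a,b))=(r_2b,0)=\alpha(r_1,r_2)\,\nu(a,b)$, and $\nu^2(a,b)=\nu(b,0)=(0,0)$. So $(R,\nu)$ is a nil object.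

For an automorphism $\beta$ of $R$ let ${}^\beta P$ be the group $P$ with the action $r*x=\beta(r)x$. A $\beta$-linear map $P\to P$ is the same thing as an $R$-linear map $P\to{}^\beta P$. Since $\beta:R\to{}^\beta R$ is an isomorphism of left modules, ${}^\beta P$ is finitely generated projective when $P$ is. The kernel of a $\beta$-linear map is a submodule. The image of a finitely generated module under a $\beta$-linear map $\nu$ is a finitely generated submodule, because $\beta$ is onto and hence $r\nu(x)=\nu(\beta^{-1}(r)x)$. Finally, $\nu^j$ is $\alpha^j$-linear if $\nu$ is $\alpha$-linear.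

**Definition 2.** $\mathrm{Nil}(R,\alpha)$ is the quotient of the free abelian group on the isomorphism classes of nil objects by the subgroup generated by all $[P,\nu]-[P_0,\nu_0]-[P_1,\nu_1]$, one for each exact sequence of nil objects, together with all $[F,0]$ with $F$ finitely generated free. The *reduced* group $\widetilde{\mathrm{Nil}}(R,\alpha)$ is the subgroup generated by the elements $[F,\nu]$ with $F$ finitely generated free.

The element $[P,0]$ need not vanish when $P$ is not free. So the statement to aim for is $[P,\nu]=[P,0]$. It gives $[F,\nu]=[F,0]=0$ for $F$ free, hence $\widetilde{\mathrm{Nil}}(R,\alpha)=0$.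

**Proposition 3.** Suppose every submodule of a projective left $R$-module is projective, that is, $R$ has left global dimension $\le1$. Then $[P,\nu]=[P,0]$ for every nil object, so $\widetilde{\mathrm{Nil}}(R,\alpha)=0$.

**Proof.** We use induction on $l$ with $\nu^l=0$. If $l\le1$ then $\nu=0$. Let $l\ge2$ and $K=\ker\nu$. The module $P/K$ is isomorphic to the image of $\nu:P\to{}^\alpha P$, a submodule of a projective module, so it is projective. Hence $K$ is a direct summand of $P$ and is finitely generated projective. Since $\nu(K)=0\subset K$, there is an induced map $\bar\nu$ on $P/K$, and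
$$0\to(K,0)\to(P,\nu)\to(P/K,\bar\nu)\to0$$
is an exact sequence of nil objects. From $\nu^l=0$ we get $\nu^{l-1}(P)\subset K$, so $\bar\nu^{\,l-1}=0$. By induction $[P,\nu]=[K,0]+[P/K,0]$, and this is $[P,0]$ because the sequence with zero maps is exact too. $\square$

What changes in general? The proof needs the *image* of $\nu$ to be projective, and this fails in dimension two. Take $R=k[x,y]$, $\alpha=\mathrm{id}$, $P=R^3$, with
$$\nu(e_1)=xe_3,\qquad \nu(e_2)=ye_3,\qquad \nu(e_3)=0,$$
so that $\nu^2=0$. The image is isomorphic to the ideal $(x,y)$. If that were projective, the sequence $0\to R\to R^2\to(x,y)\to0$ with $1\mapsto(y,-x)$ would split. A splitting gives $f,g\in R$ with $fy-gx=1$, which is absurd at the origin. So $P/\ker\nu$ is not projective, and the exact sequence of Proposition 3 is not available.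

A theorem of Bass and Waldhausen covers this example. A ring is *regular coherent* if it is coherent and every finitely presented module has a finite-length resolution by finitely generated projective modules. If $R$ is regular coherent, then $\widetilde{\mathrm{Nil}}(R,\alpha)=0$ for every $\alpha$. Can we drop coherence and ask only that dimensions be finite? The text "Introduction To Controlled Topology And Its Applications" (http://www.samos.aegean.gr/math/prasside/prassidis.pdf) states the following.

**Conjecture.** Let $R$ be a ring of finite cohomological dimension: there is a number $n$ such that every module has a projective resolution of length at most $n$. Then $\widetilde{\mathrm{Nil}}(R,\alpha)=0$ for each ring automorphism $\alpha$.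

We shall see that this is true for $n\le2$ and false for every $n\ge3$, already with $\alpha=\mathrm{id}$.

## 2. The three statements and the textbook facts behind them

Write $\mathrm{pd}$ and $\mathrm{fd}$ for projective and flat dimension. The weak dimension $\mathrm{w.gl.dim}\,S$ is the supremum of the flat dimensions of $S$-modules. A *trace* on a $k$-algebra $S$ is a $k$-linear map $T:S\to k$ with $T(xy)=T(yx)$ for all $x,y$. For instance, every $k$-linear map on a commutative algebra is a trace, and the matrix trace is a trace on $M_n(k)$.

**Theorem A.** Let $k$ be a countable field and $R_0$ a countable unital associative $k$-algebra. There is a countable unital $k$-algebra $\Lambda$ and an idempotent $e_0\in\Lambda$ with $e_0\Lambda e_0=R_0$ such that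

1. $\mathrm{w.gl.dim}\,\Lambda\le2$, and every left and every right $\Lambda$-module has projective dimension $\le3$;
2. every trace $R_0\to k$ extends to a trace $\Lambda\to k$.

**Corollary.** Take $R_0=k[t]/(t^2)$. Then there is a surjective homomorphism from $\widetilde{\mathrm{Nil}}(\Lambda,\mathrm{id})$ onto the additive group of $k$, so $\widetilde{\mathrm{Nil}}(\Lambda,\mathrm{id})\ne0$. Moreover, $\Lambda$ has left and right global dimension exactly $3$ and weak dimension exactly $2$. For each $n\ge3$ there is a ring of left and right global dimension exactly $n$ with $\widetilde{\mathrm{Nil}}(-,\mathrm{id})\ne0$.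

**Theorem B.** Let $R$ be a ring and $\alpha$ an automorphism. If (i) every left $R$-module has projective dimension $\le2$, or (ii) $\mathrm{w.gl.dim}\,R\le1$, then $[P,\nu]=[P,0]$ in $\mathrm{Nil}(R,\alpha)$ for every nil object. In particular $\widetilde{\mathrm{Nil}}(R,\alpha)=0$.

We use the usual syzygy criterion. If $\mathrm{pd}\,M\le d$, then in any exact sequence $0\to K\to Q_{d-1}\to\dots\to Q_0\to M\to0$ with projective $Q_i$ the module $K$ is projective. If $\mathrm{fd}\,M\le d$, then $K$ is flat. We also use four standard facts.

* **(F1) Equational criterion.** A right $S$-module $K$ is flat if and only if for every finite relation $\sum_jb_jc_j=0$ with $b_j\in K$, $c_j\in S$ there are finitely many $b_i'\in K$ and $d_{ij}\in S$ with $b_j=\sum_ib_i'd_{ij}$ for all $j$ and $\sum_jd_{ij}c_j=0$ for all $i$.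
* **(F2) Lazard.** Every homomorphism from a finitely presented module to a flat module factors through a finitely generated free module.
* **(F3) Auslander.** The left (right) global dimension is the supremum of the projective dimensions of the cyclic left (right) modules.
* **(F4)** If all right modules have flat dimension $\le d$, that is, $\mathrm{Tor}_{d+1}=0$, then all left modules have flat dimension $\le d$.

## 3. Exchanging the factors of $\nu$: Theorem B

In the example over $k[x,y]$ the image of $\nu$ is bad, but the kernel $\{(a,b,c):ax+by=0\}=R(y,-x,0)\oplus Re_3$ is free. This is general. In global dimension two, kernels of maps between projective modules are projective. So we want a relation in $\mathrm{Nil}$ that uses a kernel and never mentions the quotient. The following lemma supplies it.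

**Lemma 4.** Let $P,Q$ be finitely generated projective, $b:P\to Q$ $\alpha$-linear, $a:Q\to P$ $R$-linear, and $ab$ nilpotent. Then $ba$ is nilpotent and
$$[P,ab]-[P,0]=[Q,ba]-[Q,0]\quad\text{in }\mathrm{Nil}(R,\alpha).$$

**Proof.** Since $(ba)^{j+1}=b(ab)^ja$, the map $ba$ is nilpotent. Both $ab$ and $ba$ are $\alpha$-linear. On $P\oplus Q$ put $\mu(x,y)=(abx,bx)$. This is $\alpha$-linear. It vanishes on $Q$ and induces $ab$ on $P$, so it is nilpotent and
$$0\to(Q,0)\to(P\oplus Q,\mu)\to(P,ab)\to0$$
is exact. Now change coordinates by the $R$-automorphism $g(x,y)=(x-ay,y)$, whose inverse is $(x,y)\mapsto(x+ay,y)$: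
$$g\mu g^{-1}(x,y)=g(abx+abay,\ bx+bay)=(0,\ bx+bay).$$
Hence $Q$ is stable under $g\mu g^{-1}$, with restriction $ba$, and the map induced on $P$ is $0$. So
$$0\to(Q,ba)\to(P\oplus Q,g\mu g^{-1})\to(P,0)\to0$$
is exact. The two middle objects are isomorphic via $g$, so $[Q,0]+[P,ab]=[Q,ba]+[P,0]$. $\square$

**Warm-up: left noetherian rings of left global dimension $\le2$.** Let $\nu^l=0$ with $l\ge2$, and put $K=\ker\nu^{l-1}$. This is the kernel of an $R$-linear map $P\to{}^{\alpha^{l-1}}P$ between projectives, so it is projective, and it is finitely generated because $R$ is noetherian. Since $\nu(P)\subset K$, we can take $b=\nu:P\to K$ and let $a:K\to P$ be the inclusion. Then $ab=\nu$ and $ba=\nu|_K$ satisfies $(ba)^{l-1}=0$. Lemma 4 lowers the nilpotency degree, and induction finishes.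

Without the noetherian hypothesis $K$ need not be finitely generated, so $(K,\nu|_K)$ need not be a nil object. The repair is to replace $K$ by a finitely generated free module that contains $\nu(P)$ and projects to $K$.

**Proof of Theorem B.** By induction on $l$ we show $[P,\nu]=[P,0]$ for all nil objects with $\nu^l=0$. The case $l\le1$ is trivial. Let $l\ge2$.

**Case (i): left global dimension $\le2$.** The purpose is to write $\nu=ab$ with $(ba)^{l-1}=0$. Let $K=\ker\nu^{l-1}=\ker(P\to{}^{\alpha^{l-1}}P)$. The cokernel of this map has projective dimension $\le2$, so $K$ is projective. Also $\nu(P)\subset K$, because $\nu^l=0$. Choose $L$ with $K\oplus L$ free on a basis $\mathcal S$. The submodule $\nu(P)\subset K\subset K\oplus L$ is finitely generated, so it lies in the span $F_0$ of a finite subset of $\mathcal S$. Let $b:P\to F_0$, $b(x)=\nu(x)$, which is $\alpha$-linear. Let $a:F_0\to K\subset P$ be the restriction of the projection $K\oplus L\to K$. The projection fixes $\nu(x)\in K$, so $ab=\nu$. For $y\in F_0$,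
$$(ba)^{l-1}(y)=b(ab)^{l-2}a(y)=\nu^{l-1}(a(y))=0,$$
since $a(y)\in K$. By induction $[F_0,ba]=[F_0,0]$, and Lemma 4 gives $[P,\nu]=[P,0]$.

**Case (ii): weak dimension $\le1$.** The purpose is to find an $R$-linear $D:P\to P$ with $\nu D=\nu$ and $D\nu^{l-1}=0$, and then to exchange $\nu$ and $D$. Let $K=\ker\nu$. Then $P/K$ is isomorphic to a submodule of the projective module ${}^\alpha P$. Submodules of flat modules are flat when the weak dimension is $\le1$, so $P/K$ is flat. The finitely generated submodule $N'=\nu^{l-1}(P)$ lies in $K$, and $P/N'$ is finitely presented. By (F2) the projection $P/N'\to P/K$ factors as $P/N'\to L\to P/K$ with $L$ finitely generated free. Lift $L\to P/K$ to $L\to P$, and let $D$ be the composite $P\to P/N'\to L\to P$. It is $R$-linear, $D(N')=0$, and $D(x)\equiv x$ modulo $K$ for all $x$, that is, $(1-D)(P)\subset K$. Hence $D\nu^{l-1}=0$ and $\nu D=\nu$. For $j\ge1$,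
$$(D\nu)^j=D(\nu D)^{j-1}\nu=D\nu^{j-1}\nu=D\nu^j,$$
so $(D\nu)^{l-1}=0$ and $[P,D\nu]=[P,0]$ by induction. Apply Lemma 4 with $Q=P$, $b=\nu$, $a=D$. Here $ab=D\nu$ and $ba=\nu D=\nu$, so $[P,\nu]=[P,D\nu]=[P,0]$.

In both cases $[F,\nu]=[F,0]=0$ for $F$ finitely generated free. $\blacksquare$

**Where dimension three stops this.** In case (i) we needed $K=\ker\nu^{l-1}$ to be projective, in order to have $K\oplus L$ free. In global dimension three we know only $\mathrm{pd}\,K\le1$. For example, over $R=k[x,y,z]$ let $P=R^4$ with $\nu(e_1)=xe_4$, $\nu(e_2)=ye_4$, $\nu(e_3)=ze_4$, $\nu(e_4)=0$. Then $\ker\nu=K_0\oplus Re_4$ with $K_0=\{(a,b,c):ax+by+cz=0\}$. The Koszul complex gives an exact sequence $0\to R\to R^3\to K_0\to0$ in which, in a suitable basis of $R^3$, $1\mapsto(x,y,z)$. If $K_0$ were projective, this would split, and then $fx+gy+hz=1$ for some $f,g,h\in R$, which is impossible. This ring is regular coherent, so its reduced Nil-group vanishes all the same. The example only shows that the step is lost.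

When $\nu^2=0$, the proof of (i) comes down to a factorization $\nu=ab$ with $ba=0$. We now look for an invariant of $\nu$ that forbids such a factorization. Something that cannot distinguish $ab$ from $ba$ will do: a trace.

## 4. Traces as an obstruction, and two embeddings that lose them

From now on $\alpha=\mathrm{id}$. Let $S$ be a $k$-algebra with a trace $T:S\to k$. A homomorphism of left modules $S^n\to S^m$ is right multiplication of row vectors by an $n\times m$ matrix. For an endomorphism $\phi$ of $S^n$ with matrix $N$ put $T\mathrm{tr}(\phi)=T(\sum_iN_{ii})$. If $\phi:S^n\to S^m$ and $\psi:S^m\to S^n$ have matrices $N$ and $M$, then $\psi\phi$ and $\phi\psi$ have matrices $NM$ and $MN$, and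
$$T\mathrm{tr}(\psi\phi)=\sum_{i,j}T(N_{ij}M_{ji})=\sum_{i,j}T(M_{ji}N_{ij})=T\mathrm{tr}(\phi\psi).\tag{1}$$

**Proposition 5.** There is a homomorphism $\tau:\mathrm{Nil}(S,\mathrm{id})\to k$ with $\tau[S^n,\nu]=T\mathrm{tr}(\nu)$.

**Proof.** For an endomorphism $\nu$ of a finitely generated projective module $P$ choose $P\xrightarrow{i}S^n\xrightarrow{p}P$ with $pi=1$ and put $\tau(P,\nu)=T\mathrm{tr}(i\nu p)$.

**Step 1: independence of the choice.** This makes $\tau$ well defined. Let $P\xrightarrow{i'}S^m\xrightarrow{p'}P$ with $p'i'=1$ be another choice. By (1),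
$$T\mathrm{tr}(i'\nu p')=T\mathrm{tr}\big((i'p)(i\nu p')\big)=T\mathrm{tr}\big((i\nu p')(i'p)\big)=T\mathrm{tr}(i\nu p).$$

**Step 2: isomorphism invariance.** This lets $\tau$ descend to isomorphism classes. If $\varphi:P\to Q$ is an isomorphism carrying $\nu$ to $\varphi\nu\varphi^{-1}$, use $(i\varphi^{-1},\varphi p)$ for $Q$. Then $i\varphi^{-1}(\varphi\nu\varphi^{-1})\varphi p=i\nu p$.

**Step 3: the relations.** We check that $\tau$ respects the relations of $\mathrm{Nil}$. An exact sequence of nil objects splits as a sequence of modules, so $P\cong P_0\oplus P_1$ and $\nu$ becomes block triangular with diagonal blocks $\nu_0,\nu_1$. With $i_0\oplus i_1$ and $p_0\oplus p_1$ the matrix of $i\nu p$ is block triangular with diagonal blocks those of $i_0\nu_0p_0$ and $i_1\nu_1p_1$. Hence $\tau(P,\nu)=\tau(P_0,\nu_0)+\tau(P_1,\nu_1)$. Also $\tau(F,0)=0$. For $P=S^n$ take $i=p=1$. $\square$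

**The smallest example.** Let $R=k[t]/(t^2)$ and $T(a+bt)=b$. The map $x\mapsto xt$ squares to zero, and $\tau[R,x\mapsto xt]=T(t)=1$. So $\widetilde{\mathrm{Nil}}(R,\mathrm{id})\ne0$. Of course $R$ has infinite global dimension: in the resolution $\cdots\xrightarrow{t}R\xrightarrow{t}R\to k\to0$ all differentials become zero after tensoring with $k$, so $\mathrm{Tor}_n(k,k)=k$ for all $n$.

This suggests a plan: put $R$ inside a ring of finite global dimension and keep the trace. The first embeddings one tries lose it.

**First try.** Send $t$ to the matrix unit $e_{12}\in M_2(k)$. Every trace on $M_2(k)$ has $T(e_{12})=T(e_{11}e_{12})=T(e_{12}e_{11})=0$, so our $T$ does not extend.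

**Second try.** The trouble with $R$ is that its module $k$ is not projective, so make it so: let $H=\mathrm{End}_R(R\oplus k)$. Let $e,f$ be the projections to $R$ and $k$, let $u:k\to R$ be $1\mapsto t$, and let $v:R\to k$ be the residue map. Then $H$ has basis $e,t,u,v,f$, with $uv=t$ and $vu=0$, and $eHe=R$. Its dimension is now at most two. Indeed, $\mathrm{span}(t,u,v)$ is a nilpotent ideal with quotient $k\times k$, so there are two simple left modules, $S_e$ and $S_f$. Right multiplication by $v$ maps $Hf=\mathrm{span}(f,u)$ isomorphically onto $\mathrm{span}(v,t)\subset He$, with quotient $S_e$, so $\mathrm{pd}\,S_e\le1$. Next, $Hf/ku=S_f$ and $ku\cong S_e$, so $\mathrm{pd}\,S_f\le2$. Cyclic modules have finite filtrations with simple quotients, so by (F3) the left global dimension is $\le2$. But every trace on $H$ has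
$$T(t)=T(uv)=T(vu)=0.$$
The relation $vu=0$ kills the trace. By Theorem B some failure was inevitable here: no ring of left global dimension $\le2$ has a trace that is nonzero on a square-zero element.

So we should keep a factorization such as $t=uv$, but not impose $vu=0$. The next section finds the factorizations that finite dimension forces on us.

## 5. Flat kernels as a matrix factorization property

Let $S$ be a ring, and write elements of the right module $S^p$ as columns. When is the kernel $K_A$ of left multiplication by $A\in M_{q\times p}(S)$ on $S^p$ a flat right module? In (F1), collect $b_1,\dots,b_r\in K_A$ as the columns of a matrix $B$, and the $c_j$ as a column $C$. Then $AB=0$ and $BC=0$. The $b_i'$ are the columns of a matrix $B'$, and $D=(d_{ij})$. The criterion reads: $K_A$ is flat for all $A$ if and only if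

$$\text{whenever }AB=0\text{ and }BC=0,\text{ there are }B',D\text{ with }B=B'D,\quad AB'=0,\quad DC=0.\tag{2}$$

Here $A,B,C$ have sizes $q\times p$, $p\times r$, $r\times1$. If $\mathrm{w.gl.dim}\,S\le2$, then every $K_A$ is flat, being a second syzygy of $\mathrm{coker}\,A$, so (2) holds. In Section 8 we shall run the converse argument for our ring.

For $S=k[t]/(t^2)$ property (2) fails with $A=B=C=(t)$. The conditions $tb_i'=0$ and $d_it=0$ put all $b_i'$ and $d_i$ in $(t)$, so $\sum b_i'd_i\in(t^2)=0$, which is not $t$.

The plan is now clear. Given a triple with $AB=0$, $BC=0$, adjoin a factorization of $B$ as freely as possible. Do this for all triples, including those created on the way. Freeness should keep the traces.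

## 6. Adjoining one factorization

Let $R$ be a unital $k$-algebra and let
$$A\in M_{q\times p}(R),\quad B\in M_{p\times r}(R),\quad C\in M_{r\times1}(R),\qquad AB=0,\quad BC=0.$$
We want a column with entries $u_1,\dots,u_p$ and a row with entries $v_1,\dots,v_r$ such that $u_iv_j=b_{ij}$, $\sum_ia_{li}u_i=0$, $\sum_jv_jc_j=0$. We place them at a new idempotent. The left $R$-multiples of the $u_i$ then form a left module $U$, and the right multiples of the $v_j$ form a right module $V$. The products $vu$ are left unconstrained, apart from being balanced over $R$. So put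
$$U=R^{1\times p}/R^{1\times q}A\ \text{(left)},\qquad V=R^{r\times1}/CR\ \text{(right)},\qquad\theta:U\times V\to R,\quad\theta(\bar x,\bar y)=xBy.$$
The pairing is well defined because $AB=0$ and $BC=0$. It is $k$-bilinear, with $\theta(\rho u,v)=\rho\,\theta(u,v)$ and $\theta(u,v\rho)=\theta(u,v)\rho$ for $\rho\in R$. Let $E=k\oplus(V\otimes_RU)$ and
$$R'=\begin{pmatrix}R&U\\V&E\end{pmatrix}$$
with matrix multiplication, where $k\subset E$ acts by scalars and the other products are the module structures and
$$uv=\theta(u,v),\qquad vu=v\otimes u,\qquad u(v\otimes u')=\theta(u,v)u',$$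
$$(v\otimes u)v'=v\,\theta(u,v'),\qquad(v\otimes u)(v'\otimes u')=v\otimes\theta(u,v')u'.$$

**Step 1: the products are well defined.** We check that they respect the tensor relation $v\rho\otimes u=v\otimes\rho u$. First, $\theta(u,v\rho)u'=\theta(u,v)\rho u'$, so $u(v\otimes u')$ is well defined. Second, $v\rho\,\theta(u,v')=v\,\theta(\rho u,v')$, so $(v\otimes u)v'$ is. Third, $v\rho\otimes\theta(u,v')u'=v\otimes\theta(\rho u,v')u'$ and $v\otimes\theta(u,v'\rho)u'=v\otimes\theta(u,v')\rho u'$, so the last product is.

**Step 2: $R'$ is an associative unital $k$-algebra.** The aim is to check all $16$ types of composable triples. If one factor is a scalar in $k\subset E$, associativity is $k$-bilinearity. Let $\rho\in R$, $w=v_1\otimes u_1$, $w'=v_2\otimes u_2$.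

* $RRR$, $RRU$, $VRR$: ring and module axioms.
* $RUV$: $(\rho u)v=\theta(\rho u,v)=\rho\,\theta(u,v)=\rho(uv)$.
* $UVR$: $(uv)\rho=\theta(u,v)\rho=\theta(u,v\rho)=u(v\rho)$.
* $RUE$: $(\rho u)w=\theta(\rho u,v_1)u_1=\rho(uw)$.
* $EVR$: $(wv)\rho=v_1\theta(u_1,v)\rho=w(v\rho)$.
* $VRU$: $(v\rho)u=v\rho\otimes u=v\otimes\rho u=v(\rho u)$.
* $UVU$: $(uv)u'=\theta(u,v)u'=u(vu')$.
* $VUV$: $(vu)v'=v\,\theta(u,v')=v(uv')$.
* $UEV$: $(uw)v=\theta(\theta(u,v_1)u_1,v)=\theta(u,v_1)\theta(u_1,v)=\theta(u,v_1\theta(u_1,v))=u(wv)$.
* $VUE$: $(vu)w=v\otimes\theta(u,v_1)u_1=v(uw)$.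
* $EVU$: $(wv)u=v_1\theta(u_1,v)\otimes u=v_1\otimes\theta(u_1,v)u=w(vu)$.
* $UEE$: $(uw)w'=\theta(u,v_1)\theta(u_1,v_2)u_2=u(ww')$.
* $EEV$: $(ww')v=v_1\theta(u_1,v_2)\theta(u_2,v)=w(w'v)$.
* $EEE$: both bracketings of $(v_1\otimes u_1)(v_2\otimes u_2)(v_3\otimes u_3)$ equal $v_1\otimes\theta(u_1,v_2)\theta(u_2,v_3)u_3$.

The unit is $1_R+1_E$. With $e=1_R$ we have $eR'e=R$. This *corner inclusion* $R\subset R'$ does not preserve the unit. If $R$ and $k$ are countable, so is $R'$.

**Step 3: the factorization exists in $R'$.** This is what $R'$ was built for. Let $B'\in M_{p\times1}(R')$ have the entries $\bar\epsilon_i\in U$ and $D\in M_{1\times r}(R')$ the entries $\bar\epsilon_j\in V$, the classes of the standard basis vectors. Then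
$$B'D=B,\qquad AB'=0,\qquad DC=0.\tag{3}$$
Indeed $\theta(\bar\epsilon_i,\bar\epsilon_j)=b_{ij}$. The sum $\sum_ia_{li}\bar\epsilon_i$ is the class of the $l$-th row of $A$, which is $0$ in $U$. The sum $\sum_j\bar\epsilon_jc_j$ is the class of $C$, which is $0$ in $V$.

**Step 4: every trace $T$ on $R$ extends to a trace $T'$ on $R'$.** The trace rule leaves only one possible value on $vu$, and we check that it works. Put $T'|_R=T$, $T'|_U=T'|_V=0$, $T'(1_E)=0$ and $T'(v\otimes u)=T(\theta(u,v))$. This is well defined on $V\otimes_RU$, since
$$T(\theta(u,v\rho))=T(\theta(u,v)\rho)=T(\rho\,\theta(u,v))=T(\theta(\rho u,v)).$$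
Now check $T'(xy)=T'(yx)$ on pairs of components.

* $(R,R)$: clear.
* $(U,V)$: $T'(uv)=T(\theta(u,v))=T'(vu)$.
* $(E,E)$: clear if one factor is a scalar. Otherwise $T'\big((v\otimes u)(v'\otimes u')\big)=T\big(\theta(\theta(u,v')u',v)\big)=T\big(\theta(u,v')\theta(u',v)\big)$, which does not change when the two factors are interchanged, because $T$ is a trace.
* $(R,E)$, $(U,U)$, $(V,V)$: both products are $0$.
* $(R,U)$, $(R,V)$, $(U,E)$, $(V,E)$: one product is $0$ and the other lies in $U$ or $V$, where $T'=0$.

**Example.** Take $R=k[t]/(t^2)$ and $A=B=C=(t)$. Then $U=R/Rt=k$ and $V=R/tR=k$, with generators $u$ and $v$. Further, $\theta(u,v)=t$ and $V\otimes_RU=kw$ with $w=vu$. So $R'$ has the basis $e,t,u,v,f,w$ with $f=1_E$ and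
$$uv=t,\quad vu=w,\quad tu=0,\quad vt=0,\quad uw=(uv)u=0,\quad wv=v(uv)=0,\quad w^2=v(uv)u=0.$$
The algebra $H$ of the second try is the quotient of $R'$ by the ideal $kw$. Here $w$ survives, and $T'(w)=T(t)=1$.

One step does not finish the job: this six-dimensional $R'$ still fails (2), for $A=(t)$, $B=(u)$, $C=(w)$. Indeed $tu=0$ and $uw=0$. Suppose $u=\sum_ib_i'd_i$ with $tb_i'=0$ and $d_iw=0$. Then $u=euf=\sum_i(eb_i')(d_if)$. From $tb_i'=0$ we get $eb_i'\in\mathrm{span}(t,u)$, because $te=t\ne0$. From $d_iw=0$ we get $d_if\in\mathrm{span}(u,w)$, because $fw=w\ne0$. But $tu$, $tw$, $uu$ and $uw$ are all $0$, so the sum is $0$, a contradiction. We have to iterate.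

## 7. Infinitely many steps: the ring $\Lambda$

Let $k$ and $R_0$ be as in Theorem A. We build countable $k$-algebras $R_0\subset R_1\subset R_2\subset\cdots$, where $R_{m+1}=(R_m)'$ for some triple $(A,B,C)$ over $R_m$ with $AB=0$ and $BC=0$, and each inclusion is the corner inclusion.

**Step 1: every triple gets its turn.** Over each $R_n$ there are only countably many triples with $AB=0$, $BC=0$ (all sizes $p,q,r\ge1$, the size being part of the triple). There are infinitely many, since the zero triples of all sizes are among them. A triple over $R_n$ is also a triple over $R_m$ for $m\ge n$. As soon as $R_n$ is built, fix an enumeration of its triples. Fix also a bijection $m\mapsto(i(m),j(m))$ of $\mathbb N=\{0,1,2,\dots\}$ onto $\mathbb N\times\mathbb N$ with $i(m)\le m$, for instance the diagonal enumeration $(0,0),(0,1),(1,0),(0,2),(1,1),(2,0),\dots$. At step $m$ use the $j(m)$-th triple over $R_{i(m)}$. By (3) we obtain: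

> $(*)$ For every triple $(A,B,C)$ over $R_n$ with $AB=0$, $BC=0$ there are $m\ge n$ and $B'\in M_{p\times1}(R_{m+1})$, $D\in M_{1\times r}(R_{m+1})$ with $B=B'D$, $AB'=0$, $DC=0$.

**Step 2: the limit and its unit.** The inclusions do not preserve units, so the union has to be given one. Put $e_n=1_{R_n}$, $R_\infty=\bigcup_nR_n$ and $\Lambda=k\cdot1\oplus R_\infty$. Then $\Lambda$ is a countable unital $k$-algebra, $R_\infty$ is an ideal in it, and $\Lambda/R_\infty=k$. For $n\le m$ we have $e_n\in R_m$, so $e_ne_m=e_me_n=e_n$.

**Step 3: corners.** We show $e_n\Lambda e_n=R_n$; for $n=0$ this is part of Theorem A. For $m>n$ we have $e_nR_me_n=e_n(e_{m-1}R_me_{m-1})e_n=e_nR_{m-1}e_n$, since $R_{m-1}$ is the corner of $R_m$. By induction $e_nR_me_n=R_n$ for all $m\ge n$. Scalars contribute only $ke_n\subset R_n$.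

**Step 4: traces.** By Section 6 a trace on $R_0$ extends successively to all $R_n$, hence to $R_\infty$. Put $T(1)=0$. Then
$$T\big((a+\rho)(b+\sigma)\big)=aT(\sigma)+bT(\rho)+T(\rho\sigma)\qquad(a,b\in k,\ \rho,\sigma\in R_\infty)$$
is symmetric in the two factors, so $T$ is a trace on $\Lambda$. This proves part 2 of Theorem A.

## 8. Every $\Lambda$-module has flat dimension at most two

Let $M$ be a right $\Lambda$-module and $M'=MR_\infty$. From $0\to M'\to M\to M/M'\to0$ we get $\mathrm{fd}\,M\le\max(\mathrm{fd}\,M',\mathrm{fd}\,M/M')$. We treat the two ends separately, because $(*)$ speaks only about matrices over $R_\infty$.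

**Step 1: $\mathrm{fd}(M/M')\le1$.** The aim is to dispose of the unit we adjoined. $M/M'$ is a vector space over $\Lambda/R_\infty=k$, that is, a direct sum of copies of $\Lambda/R_\infty$. The idempotents $f_0=e_0$, $f_n=e_n-e_{n-1}$ are orthogonal, so the sum of the $f_n\Lambda\subset R_\infty$ is direct. Each $\rho\in R_n$ satisfies $\rho=e_n\rho=\sum_{i\le n}f_i\rho$. So $R_\infty=\bigoplus_nf_n\Lambda$ is a projective right module, and $\Lambda/R_\infty$ has projective dimension $\le1$.

**Step 2: a presentation of $M'$.** The aim is to present $M'$ by modules $e_n\Lambda$ only. Call a right module *locally unital* if each element $x$ satisfies $xe_n=x$ for some $n$; then $xe_m=x$ for all $m\ge n$. For example, the module $\Lambda/R_\infty$ is not locally unital, since each $e_n$ acts on it as $0$. The module $M'$ is locally unital, because in $\sum_ix_i\rho_i$ all the $\rho_i$ lie in a common $R_n$. So are the modules $e_n\Lambda\subset R_\infty$, as well as direct sums and submodules of locally unital modules. If $xe_n=x$, then $x$ is in the image of $e_n\Lambda\to M'$, $y\mapsto xy$. So a direct sum $F_0$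 of modules $e_n\Lambda$ maps onto $M'$. Its kernel is locally unital, so we get an exact sequence
$$F_1\to F_0\to M'\to0$$
with $F_0,F_1$ direct sums of modules $e_n\Lambda$. These are projective. It remains to show that $K=\ker(F_1\to F_0)$ is flat; then $\mathrm{fd}\,M'\le2$.

**Step 3: reduction to one matrix over some $R_N$.** The aim is to reach the kernels $K_A$ of Section 5. $K$ is the directed union of the kernels of the restrictions to finite subsums of $F_1$, and each such restriction has image in a finite subsum of $F_0$. Directed unions of flat modules are flat. So it suffices to treat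
$$g:\bigoplus_{i=1}^pe_{n_i}\Lambda\to\bigoplus_{l=1}^qe_{m_l}\Lambda .$$
Choose $N\ge n_i,m_l$ for all $i,l$, and note $e_N\Lambda=e_{n_i}\Lambda\oplus(e_N-e_{n_i})\Lambda$. Replace $g$ by its direct sum with the inclusion $\bigoplus_i(e_N-e_{n_i})\Lambda\hookrightarrow(e_N\Lambda)^p$. The added map is injective, so the kernel does not change. The source becomes $(e_N\Lambda)^p$. The target is contained in $(e_N\Lambda)^{q+p}$, and enlarging the target does not change the kernel. Renaming $q+p$ as $q$, we may assume $g:(e_N\Lambda)^p\to(e_N\Lambda)^q$. Since $\mathrm{Hom}(e_N\Lambda,e_N\Lambda)=e_N\Lambda e_N=R_N$, acting by left multiplication, $g$ is left multiplication by a matrix $A\in M_{q\times p}(R_N)$. Write $K_A=\ker g$.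

**Step 4: $K_A$ is flat.** We verify (F1) with the help of $(*)$. Let $\sum_{j=1}^rb_jc_j=0$ with $b_j\in K_A$, $c_j\in\Lambda$. Choose $M_0\ge N$ such that the entries of all $b_j$ and the $R_\infty$-components of all $c_j$ lie in $R_{M_0}$. Then $b_j=b_je_{M_0}$ and $e_{M_0}c_j\in R_{M_0}$. Put
$$B=(b_1,\dots,b_r)\in M_{p\times r}(R_{M_0}),\qquad C=(e_{M_0}c_j)_j\in M_{r\times1}(R_{M_0}).$$
Then $AB=0$, and $BC=\sum_jb_je_{M_0}c_j=\sum_jb_jc_j=0$. By $(*)$ there are $B',D$ over some $R_{m+1}$ with $m\ge M_0$ such that $B=B'D$, $AB'=0$, $DC=0$. These matrices live in a larger corner, so we cut them down: let $b'=e_NB'\in(e_N\Lambda)^p$ and $d_j=D_je_{M_0}\in\Lambda$. Since $A=Ae_N$, $e_NB=B$ and $Be_{M_0}=B$,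
$$Ab'=AB'=0,\qquad b'd_j=e_NB'D_je_{M_0}=e_Nb_je_{M_0}=b_j,\qquad\sum_jd_jc_j=\sum_jD_je_{M_0}c_j=DC=0.$$
The first equation says $b'\in K_A$. So (F1) holds, with the single element $b'$, and $K_A$ is flat.

Hence every right $\Lambda$-module has flat dimension $\le2$, and by (F4) so does every left module. So $\mathrm{w.gl.dim}\,\Lambda\le2$.

## 9. Countability turns flat dimension two into projective dimension three

Flat dimension says nothing yet about projective resolutions. This is where countability pays.

**Lemma 6.** A countable flat module $G$ over a countable ring $S$ has projective dimension $\le1$.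

**Proof.** **Step 1: $G$ is a sequential direct limit of finitely presented modules.** Write $G=F/H$ with $F$ free on $x_1,x_2,\dots$. Since $H$ is countable, it is generated by some $h_1,h_2,\dots$. Choose $m_1<m_2<\cdots$ with $m_i\ge i$ and $h_1,\dots,h_i\in\langle x_1,\dots,x_{m_i}\rangle$, and put $G_i=\langle x_1,\dots,x_{m_i}\rangle/\langle h_1,\dots,h_i\rangle$. These are finitely presented. We have $G=\varinjlim G_i$, since each $x_j$ occurs at some stage and each element of $H$ is a combination of finitely many $h_j$.

**Step 2: we interleave finitely generated free modules.** By (F2), $G_1\to G$ factors as $G_1\to L_1\to G$ with $L_1$ finitely generated free. Since $L_1$ is finitely generated free, $L_1\to G$ factors through some $G_{i_1}$ with $i_1>1$. The composite $G_1\to L_1\to G_{i_1}$ and the transition map $G_1\to G_{i_1}$ agree after composition with $G_{i_1}\to G$. As $G_1$ is finitely generated, their difference already vanishes at a later stage, so they agree after enlarging $i_1$. Repeat with $G_{i_1}$ in place of $G_1$, and so on. In the sequence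
$$G_1\to L_1\to G_{i_1}\to L_2\to G_{i_2}\to\cdots$$
the composites between the $G$'s are the transition maps, so its limit is $G$. The $L_j$ are cofinal in it, so $G=\varinjlim L_j$.

**Step 3: the telescope.** This reads off a resolution. Let $s:L_j\to L_{j+1}$ be the maps of the system, and consider
$$0\to\bigoplus_jL_j\xrightarrow{1-s}\bigoplus_jL_j\to G\to0.$$
The cokernel of $1-s$ is the direct limit $G$. The map $1-s$ is injective: if $x_j$ is the nonzero component of lowest index of an element, the $j$-th component of its image is $x_j\ne0$. So the sequence is exact, with free modules on the left and in the middle. $\square$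

**End of the proof of Theorem A.** Let $I$ be a left (or right) ideal of $\Lambda$. Since $I$ is countable, there is an exact sequence
$$0\to G\to F_1\to\Lambda\to\Lambda/I\to0$$
with $F_1$ free of countable rank. Then $F_1$ and $G$ are countable, and $G$ is flat because $\mathrm{fd}(\Lambda/I)\le2$. By Lemma 6, $\mathrm{pd}\,G\le1$, so $\mathrm{pd}(\Lambda/I)\le3$. By (F3) every left and every right $\Lambda$-module has projective dimension $\le3$. $\blacksquare$

## 10. The trace survives: nonzero reduced Nil-groups in every dimension $n\ge3$

**Proof of the Corollary.** **Step 1: the surjection onto $k$.** Take $R_0=k[t]/(t^2)$ with $T(a+bt)=b$, which is a trace because $R_0$ is commutative. Let $\Lambda$ be as in Theorem A, and extend $T$ to $\Lambda$. For $c\in k$ the map $\nu_c:\Lambda\to\Lambda$, $\nu_c(x)=x\,ct$, is left $\Lambda$-linear, and $\nu_c^2(x)=x\,c^2t^2=0$. So $[\Lambda,\nu_c]\in\widetilde{\mathrm{Nil}}(\Lambda,\mathrm{id})$, and by Proposition 5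
$$\tau[\Lambda,\nu_c]=T(ct)=c.$$
Hence $\tau:\widetilde{\mathrm{Nil}}(\Lambda,\mathrm{id})\to k$ is onto, while all $\Lambda$-modules have projective dimension $\le3$. The Conjecture is false.

**Step 2: the exact dimensions of $\Lambda$.** Here Theorem B supplies the lower bounds. Since $\widetilde{\mathrm{Nil}}(\Lambda,\mathrm{id})\ne0$, the left global dimension of $\Lambda$ is not $\le2$ and its weak dimension is not $\le1$. With Theorem A they are exactly $3$ and $2$. For the right side, $T$ is also a trace on $\Lambda^{op}$, and $t^2=0$ there, so the argument of Step 1 gives $\widetilde{\mathrm{Nil}}(\Lambda^{op},\mathrm{id})\ne0$. By Theorem B the left global dimension of $\Lambda^{op}$ is not $\le2$. It is the right global dimension of $\Lambda$, which is therefore exactly $3$.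

**Step 3: every $n\ge3$.** We raise the dimension without touching the trace. The ring $\Lambda\times k[x_1,\dots,x_n]$ has left and right global dimension $\max(3,n)=n$: modules over a product are pairs of modules, and the polynomial ring has global dimension $n$. The map $T\circ\mathrm{pr}_1$ is a trace with value $1$ on the square-zero element $(t,0)$. So the class of right multiplication by $(t,0)$ has $\tau=1$, and the reduced Nil-group is nonzero. $\blacksquare$

This agrees with the theorem of Bass and Waldhausen, and it tells us something about $\Lambda$. Over a left coherent ring a finitely presented left module has a resolution by finitely generated free modules in which all syzygies are finitely presented. If the left global dimension is a finite number $d$, the $d$-th syzygy is also projective, so the ring is regular coherent and its reduced Nil-groups vanish. Since $\widetilde{\mathrm{Nil}}(\Lambda,\mathrm{id})\ne0$, the ring $\Lambda$ is not left coherent.
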